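\title{Anosov subgroups in higher rank and the half sum of positive roots}

\begin{abstract}
Let $G$ be a connected semisimple real algebraic group of rank at least two and let $\pi_G$ be the half sum of its positive restricted roots. It has been conjectured that every Zariski dense subgroup of $G$ that is Anosov with respect to all simple roots has $\pi_G$-critical exponent at most $1$. We show that this fails for $G=\mathrm{SL}_3(\mathbb R)$: there are counterexamples arbitrarily close to the block embedding of a cocompact Fuchsian group. They are holonomies of explicit flat connections built from a holomorphic form of weight $3$. We also show that the bound $1$ holds, without Zariski density, whenever the restricted root system is not of type $A_2$, that it is sharp for $\mathrm{SL}_2(\mathbb R)\times\mathrm{SL}_2(\mathbb R)$, and that in type $A_2$ the exponent is at most $3/2$. The upper bounds come from a volume estimate near the torus-fixed points of the flag variety, which applies under a condition in the Bruhat order.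
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Growth of discrete subgroups}

Let $G$ be a connected semisimple real algebraic group, $\mathfrak g=\mathfrak k\oplus\mathfrak p$ a Cartan decomposition of its Lie algebra, $K$ the maximal compact subgroup with Lie algebra $\mathfrak k$, and $\mathfrak a\subset\mathfrak p$ a maximal abelian subalgebra; the rank of $G$ is $\dim\mathfrak a$. For a root $\beta$ of $(\mathfrak g,\mathfrak a)$ let $\mathfrak g_\beta$ be the root space and $m_\beta=\dim\mathfrak g_\beta$. Fix a closed positive Weyl chamber $\mathfrak a^+$, let $\Delta$ be the corresponding set of simple roots, and put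
\[
\pi_G=\tfrac12\sum_{\beta>0}m_\beta\,\beta .
\]
This linear form is positive on $\mathfrak a^+\setminus\{0\}$. We write $\pi$ for $\pi_G$ when $G$ is understood. The \emph{Cartan projection} $\mu\colon G\to\mathfrak a^+$ is defined by $g\in K\exp(\mu(g))K$; it is a vector-valued measure of the size of $g$. For $G=\mathrm{SL}_n(\mathbb R)$ and $K=\mathrm{SO}(n)$, the vector $\mu(g)=(\mu_1\ge\dots\ge\mu_n)$ lists the logarithms of the singular values of $g$, the simple roots are $\alpha_i=\mu_i-\mu_{i+1}$, and all multiplicities are $1$. For $n=3$ the positive roots are $\alpha_1,\alpha_2,\alpha_1+\alpha_2$, so that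
\begin{equation}\label{eq:piSL3}
\pi(\mu(g))=\mu_1-\mu_3=\log\bigl(\|g\|\,\|g^{-1}\|\bigr),
\end{equation}
where $\|\cdot\|$ is the Euclidean operator norm.

Let $\Gamma<G$ be a discrete subgroup. For a linear form $\phi$ on $\mathfrak a$ that is positive on $\mathfrak a^+\setminus\{0\}$, the \emph{critical exponent} $\delta_{\Gamma,\phi}$ is the infimum of all $s\ge0$ for which
\[
\sum_{\gamma\in\Gamma}e^{-s\phi(\mu(\gamma))}<\infty .
\]
It measures the exponential growth of $\Gamma$ when size is measured by $\phi\circ\mu$. A finer invariant records the growth in each direction of $\mathfrak a$. Fix a Euclidean norm on $\mathfrak a$. For an open cone $\mathcal C\subset\mathfrak a$ let $\tau_{\mathcal C}$ be the abscissa of convergence of $\sum_{\mu(\gamma)\in\mathcal C}e^{-s\|\mu(\gamma)\|}$, with $\tau_{\mathcal C}=-\infty$ if the sum is finite. The \emph{growth indicator function} $\psi_\Gamma\colon\mathfrak a\to\mathbb R\cup\{-\infty\}$ is given by $\psi_\Gamma(0)=0$ and $\psi_\Gamma(v)=\|v\|\inf_{\mathcal C\ni v}\tau_{\mathcal C}$ for $v\ne0$; it does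 not depend on the norm.

The form $\pi$ is the natural yardstick because $2\pi$ is the volume growth of $G$ itself: in the coordinates $(k,v,l)\mapsto k\exp(v)l$ the Haar measure has, up to a constant, the density $\prod_{\beta>0}(\sinh\beta(v))^{m_\beta}\le e^{2\pi(v)}$. In accordance with this, it is known that $\delta_{\Gamma,\pi}\le2$ for every discrete subgroup $\Gamma$. It is also known that for Zariski dense $\Gamma$ the inequality $\delta_{\Gamma,\pi}\le1$ is equivalent to $\psi_\Gamma\le\pi$ on $\mathfrak a$. Thus $\delta_{\Gamma,\pi}\le1$ says that in every direction $\Gamma$ grows at most half as fast as $G$.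

\subsection{Anosov subgroups and the conjecture}\label{ss:anosov}

Let $\Gamma$ be a finitely generated group with word length $|\cdot|$ for a fixed finite generating set. A homomorphism $\rho\colon\Gamma\to G$ is \emph{$\Delta$-Anosov} if there are constants $C,c>0$ such that
\begin{equation}\label{eq:anosov}
\alpha(\mu(\rho(\gamma)))\ge C|\gamma|-c\qquad\text{for all }\alpha\in\Delta,\ \gamma\in\Gamma ,
\end{equation}
and a discrete subgroup $\Gamma<G$ is $\Delta$-Anosov if it is finitely generated and its inclusion is $\Delta$-Anosov. The condition says that $\mu(\rho(\gamma))$ moves away from every wall of $\mathfrak a^+$ at a linear rate. By \eqref{eq:anosov} only finitely many $\gamma$ are sent into a given bounded subset of $G$ (for $G$ noncompact), so $\rho$ has finite kernel and discrete image; if $\rho$ is faithful, its image is a $\Delta$-Anosov subgroup. The characterization of the Anosov property by the inequality \eqref{eq:anosov} is due to Kapovich--Leeb--Porti, Gu\'eritaud--Guichard--Kassel--Wienhard and Bochi--Potrie--Sambarino. We use two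 results of the theory.
\begin{itemize}
\item[(A1)] The set of $\Delta$-Anosov homomorphisms is open in $\operatorname{Hom}(\Gamma,G)$ \cite{Lab,GW}.
\item[(A2)] A $\Delta$-Anosov subgroup is word hyperbolic (Kapovich--Leeb--Porti; Bochi--Potrie--Sambarino).
\end{itemize}

\begin{example}\label{ex:fuchsian}
Let $\Gamma<\mathrm{SL}_2(\mathbb R)$ be torsion-free and cocompact, let $o\in\mathbb H^2$ be the point fixed by $\mathrm{SO}(2)$, and put $d_\gamma=d(o,\gamma o)$, the curvature being $-1$. Then $\mu(\gamma)=(d_\gamma/2,-d_\gamma/2)$. By the Milnor--\v{S}varc lemma $d_\gamma\ge C|\gamma|-c$ for some $C,c>0$, and $\sum_\gamma e^{-sd_\gamma}$ has abscissa of convergence $1$. This gives four $\Delta$-Anosov subgroups.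
\begin{itemize}
\item[(i)] $\Gamma$ in $\mathrm{SL}_2(\mathbb R)$. The simple root takes the value $d_\gamma$, so $\pi(\mu)=d_\gamma/2$ and $\delta_\pi=2$.
\item[(ii)] $\{(\gamma,\gamma)\}$ in $\mathrm{SL}_2(\mathbb R)\times\mathrm{SL}_2(\mathbb R)$. Both simple roots take the value $d_\gamma$, so $\pi(\mu)=d_\gamma$ and $\delta_\pi=1$.
\item[(iii)] $\{\operatorname{diag}(\gamma,1)\}$ in $\mathrm{SL}_3(\mathbb R)$. Here $\mu=(d_\gamma/2,0,-d_\gamma/2)$, both simple roots take the value $d_\gamma/2$, so $\pi(\mu)=d_\gamma$ and $\delta_\pi=1$.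
\item[(iv)] $\operatorname{Sym}^2\Gamma$ in $\mathrm{SL}_3(\mathbb R)$. Here $\mu=(d_\gamma,0,-d_\gamma)$, so $\pi(\mu)=2d_\gamma$ and $\delta_\pi=1/2$.
\end{itemize}
\end{example}

In rank one the trivial bound $2$ is attained. In the three examples of rank two the exponent is at most $1$, and $1$ is attained by groups that are far from Zariski dense. This suggests the following conjecture, posed in \cite{tent}.

\begin{quote}
\textbf{Conjecture.} \emph{Let $G$ have rank at least $2$ and let $\Gamma<G$ be a Zariski dense $\Delta$-Anosov subgroup. Then $\delta_{\Gamma,\pi_G}\le1$; equivalently, $\psi_\Gamma\le\pi_G$.}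
\end{quote}

Examples (ii) and (iii) are the natural places to test it. By (A1) their small deformations remain $\Delta$-Anosov, and the conjecture requires that no Zariski dense deformation raise the exponent. This is true for (ii) and false for (iii).

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $S$ be a closed orientable surface of genus at least $2$, and let $\rho_0\colon\pi_1(S)\to\mathrm{SL}_2(\mathbb R)\subset\mathrm{SL}_3(\mathbb R)$, with the inclusion $g\mapsto\operatorname{diag}(g,1)$, come from a lift to $\mathrm{SL}_2(\mathbb R)$ of a Fuchsian uniformization. Let $G=\mathrm{SL}_3(\mathbb R)$. Every neighborhood of $\rho_0$ in $\operatorname{Hom}(\pi_1(S),G)$ contains a faithful $\rho$ such that $\rho(\pi_1(S))$ is discrete, Zariski dense and $\Delta$-Anosov, and $\delta_{\rho(\pi_1(S)),\pi_G}>1$.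
\end{theorem}

So the conjecture is false. It fails only for one type of root system.

\begin{theorem}\label{thm:B}
Let $G$ be a connected semisimple real algebraic group of rank at least $2$ whose restricted root system is not of type $A_2$. Then every $\Delta$-Anosov subgroup $\Gamma<G$, Zariski dense or not, satisfies $\delta_{\Gamma,\pi_G}\le1$. The constant $1$ is sharp: for $\mathrm{SL}_2(\mathbb R)\times\mathrm{SL}_2(\mathbb R)$ it is the supremum of $\delta_{\Gamma,\pi_G}$ over Zariski dense $\Delta$-Anosov subgroups.
\end{theorem}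

\begin{theorem}\label{thm:C}
If the restricted root system of $G$ is of type $A_2$, then every $\Delta$-Anosov subgroup $\Gamma<G$ satisfies $\delta_{\Gamma,\pi_G}\le3/2$.
\end{theorem}

Both upper bounds follow from one estimate, stated in terms of the Weyl group $W$ of the root system. It acts on linear forms by $(w\phi)(v)=\phi(w^{-1}v)$ and is generated by the simple reflections $s_\alpha$, $\alpha\in\Delta$. The length $\ell(w)$ is the least length of a word in simple reflections representing $w$, and words of that length are called reduced. The longest element $w_0$ is the unique element sending all positive roots to negative roots; it is an involution, and $\ell(w_0w)=\ell(w_0)-\ell(w)$. The \emph{Bruhat order} $\le$ is generated by the relations $u<ut$, where $t$ is a reflection (a conjugate of a simple reflection) and $\ell(u)<\ell(ut)$. Equivalently, $u\le w$ if and only if $u$ is the product of a subword of a given reduced word for $w$.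

\begin{theorem}\label{thm:D}
Let $G$ be a connected semisimple real algebraic group, $\Gamma<G$ a $\Delta$-Anosov subgroup, and $w\in W$ an element with $w_0w\not\le w$. Then
\[
\sup_n\sum_{|\gamma|=n}e^{-(\pi+w\pi)(\mu(\gamma))}<\infty,
\qquad\text{and}\qquad
\sum_{\gamma\in\Gamma}e^{-s(\pi+w\pi)(\mu(\gamma))}<\infty\quad\text{for all }s>1 .
\]
\end{theorem}

We do not settle whether $\delta_{\Gamma,\pi_G}\le1$ holds for the other groups of type $A_2$ (locally and up to compact factors, $\mathrm{SL}_3(\mathbb C)$, $\mathrm{SL}_3(\mathbb H)$ and $E_6^{(-26)}$), nor do we determine the supremum of $\delta_{\Gamma,\pi_G}$ for $\mathrm{SL}_3(\mathbb R)$, which lies in $(1,3/2]$.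

Section~\ref{sec:A} proves Theorem~\ref{thm:A} and is independent of the rest. Section~\ref{sec:D} proves Theorem~\ref{thm:D}, and Section~\ref{sec:BC} deduces Theorems~\ref{thm:B} and~\ref{thm:C}.

\section{The counterexample in $\mathrm{SL}_3(\mathbb R)$}\label{sec:A}

Let $G_0=\mathrm{SL}_2(\mathbb R)$. We identify $\pi_1(S)$ with its image $\Gamma<G_0$, a torsion-free cocompact subgroup, and $S$ with $\Gamma\backslash\mathbb H^2$; then $\rho_0(\gamma)=\operatorname{diag}(\gamma,1)$ and $\pi(\mu(\rho_0(\gamma)))=d(o,\gamma o)$. We shall construct $\rho$ close to $\rho_0$ and $\kappa<1$ with $\pi(\mu(\rho(\gamma)))\le\kappa\,d(o,\gamma o)$ for all $\gamma$. This one inequality gives the exponent larger than $1$, and it also rules out every proper Zariski closure.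

\subsection{A frame on $\mathrm{SL}_2(\mathbb R)$}

Let $\mathbb H^2$ be the upper half plane with the metric $|dz|/\operatorname{Im}z$ and base point $o=i$. An element $Y\in\mathfrak{sl}_2(\mathbb R)$ acts on functions on $G_0$ as the left-invariant vector field $(YF)(g)=\frac{d}{dt}F(g\exp tY)|_{t=0}$; the bracket of these fields is the matrix commutator, and we extend the action complex linearly. Put
\[
H=\tfrac12\begin{pmatrix}1&0\\0&-1\end{pmatrix},\qquad
X=\tfrac12\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad
R=\tfrac12\begin{pmatrix}0&-1\\1&0\end{pmatrix},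
\]
so that $[R,H]=X$, $[R,X]=-H$, $[H,X]=-R$. With $L=H-iX$ and $\bar L=H+iX$ these relations become
\begin{equation}\label{eq:sl2}
[R,L]=iL,\qquad[R,\bar L]=-i\bar L,\qquad[L,\bar L]=-2iR,\qquad L\bar L+\bar LL=2(H^2+X^2).
\end{equation}
Let $a_t=\exp tH$ and $k_\theta=\exp\theta R$; the latter is the rotation of $\mathbb R^2$ by the angle $\theta/2$, so $K_0=\{k_\theta\}=\mathrm{SO}(2)$ is traversed once for $\theta\in[0,4\pi]$. We have $\mathbb H^2=G_0/K_0$. The curve $a_to=e^ti$ is a unit speed geodesic with initial velocity $i$. Since $\operatorname{Ad}(k_\theta)H=\cos\theta\,H+\sin\theta\,X$, the curve $\exp(tX)o=k_{\pi/2}a_to$ is one as well, and differentiating $\exp(tX)\cdot i=(i+t/2)/(1+it/2)+O(t^2)$ shows that its initial velocity is $1$. Thus $ga_to$ and $g\exp(tX)o$ are orthogonal unit speed geodesics through $go$. It follows that for a function $u$ on $\mathbb H^2$, viewed as a function on $G_0$ with $Ru=0$,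
\begin{equation}\label{eq:laplace}
(H^2+X^2)u=\Delta_{\mathrm{hyp}}u,\qquad |Lu|^2=(Hu)^2+(Xu)^2=|\nabla u|^2\quad(u\text{ real}),
\end{equation}
where $\Delta_{\mathrm{hyp}}$ is the hyperbolic Laplacian. Every $\gamma\in G_0$ can be written $\gamma=k_\theta a_Tk_{\theta'}$ with $T\ge0$, and then $T=d(o,\gamma o)$.

\subsection{Holonomy and growth}

For $Y\in\mathfrak{sl}_2(\mathbb C)$ write $\hat Y=\operatorname{diag}(Y,0)\in\mathfrak{sl}_3(\mathbb C)$, and put $J=\hat R$. The map $\Phi_0(g)=\operatorname{diag}(g,1)$ restricts to $\rho_0$ on $\Gamma$, and its logarithmic derivative $\mathcal A_0=\Phi_0^{-1}d\Phi_0$ is the $1$-form with $\mathcal A_0(Y)=\hat Y$. We deform $\rho_0$ by deforming $\mathcal A_0$. An $\mathfrak{sl}_3(\mathbb R)$-valued $1$-form $\mathcal A$ on $G_0$ is \emph{flat} if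
\begin{equation}\label{eq:flat}
Y\mathcal A(Z)-Z\mathcal A(Y)-\mathcal A([Y,Z])+[\mathcal A(Y),\mathcal A(Z)]=0
\end{equation}
for all left-invariant $Y,Z$, that is, $d\mathcal A+\mathcal A\wedge\mathcal A=0$. On a simply connected manifold a flat form equals $\Phi^{-1}d\Phi$ for a unique smooth map $\Phi$ to $\mathrm{SL}_3(\mathbb R)$ with prescribed value at one point.

The point of this description is that the growth of norms along a solution of $b'=b\,\mathcal A$ depends only on the symmetric part of the matrix $\mathcal A$.

\begin{lemma}\label{lem:growth}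
Let $\mathcal A$ be a smooth, flat, left $\Gamma$-invariant $\mathfrak{sl}_3(\mathbb R)$-valued $1$-form on $G_0$ with $\mathcal A(R)=J$. Suppose that the symmetric part of $\mathcal A(H)$ is $e^u\hat H$ for a real function $u$ on $\Gamma\backslash G_0$, and put $\kappa=\max e^u$. Then there is a unique $\Phi\colon G_0\to\mathrm{SL}_3(\mathbb R)$ with $\Phi^{-1}d\Phi=\mathcal A$ and $\Phi(e)=1$, the restriction $\rho=\Phi|_\Gamma$ is a homomorphism, and
\begin{equation}\label{eq:key}
\pi(\mu(\rho(\gamma)))\le\kappa\,d(o,\gamma o)\qquad\text{for all }\gamma\in\Gamma.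
\end{equation}
Moreover, if $\gamma=k_\theta a_Tk_{\theta'}$, then $\rho(\gamma)=e^{\theta J}b(T)e^{\theta'J}$, where $b$ solves $b'(t)=b(t)\,\mathcal A(H)(k_\theta a_t)$, $b(0)=1$.
\end{lemma}

\begin{proof}
Let $\Phi$ be the solution on the universal cover $\widetilde G_0$. Since $\mathcal A(R)=J$, both sides of $\Phi(g\exp\theta R)=\Phi(g)e^{\theta J}$ solve the same differential equation in $\theta$, so they agree. The deck group of $\widetilde G_0\to G_0$ is generated by the central element $\exp(4\pi R)$, because $G_0$ retracts onto $K_0$, and $e^{4\pi J}=1$. Hence $\Phi$ descends to $G_0$. For $\gamma\in\Gamma$ the maps $g\mapsto\Phi(\gamma g)$ and $g\mapsto\Phi(\gamma)\Phi(g)$ have the same logarithmic derivative $\mathcal A$, by $\Gamma$-invariance, and the same value at $e$. So $\Phi(\gamma g)=\Phi(\gamma)\Phi(g)$, and $\rho$ is a homomorphism.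

Let $\gamma=k_\theta a_Tk_{\theta'}$ and $b(t)=\Phi(k_\theta)^{-1}\Phi(k_\theta a_t)$. Then $b$ solves the stated equation, and $\Phi(\gamma)=\Phi(k_\theta)b(T)e^{\theta'J}=e^{\theta J}b(T)e^{\theta'J}$. Write $\mathcal A_t=\mathcal A(H)(k_\theta a_t)$ and $u_t=u(k_\theta a_t)$. Fix $x\in\mathbb R^3$. For $y=b^Tx$ we have $y'=\mathcal A_t^Ty$, and for $z=b^{-1}x$ we have $z'=-\mathcal A_tz$. Antisymmetric matrices do not contribute to the quadratic form $\langle y,\mathcal A_ty\rangle$, and the eigenvalues of $\pm\hat H$ are at most $\frac12$, so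
\[
\tfrac{d}{dt}|y|^2=2e^{u_t}\langle y,\hat Hy\rangle\le\kappa|y|^2,\qquad
\tfrac{d}{dt}|z|^2=-2e^{u_t}\langle z,\hat Hz\rangle\le\kappa|z|^2 .
\]
Hence $\|b(T)\|\le e^{\kappa T/2}$ and $\|b(T)^{-1}\|\le e^{\kappa T/2}$. The factors $e^{\theta J}$, $e^{\theta'J}$ are orthogonal, so \eqref{eq:piSL3} gives $\pi(\mu(\rho(\gamma)))\le\kappa T$.
\end{proof}

Geometrically, $gK_0\mapsto\Phi(g)\,\mathrm{SO}(3)$ is a $\rho$-equivariant map from $\mathbb H^2$ to the symmetric space of $\mathrm{SL}_3(\mathbb R)$. The hypothesis says that its derivative sends each unit vector to a vector of type $e^u(\frac12,0,-\frac12)$, on which $\pi$ takes the value $e^u$. The antisymmetric part of $\mathcal A(H)$ is unconstrained by the lemma. The question is whether it can be chosen so that $\mathcal A$ is flat and $u<0$.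

\subsection{The flatness equations}

A real form $\mathcal A$ with $\mathcal A(R)=J$ is determined by the complex matrix $\mathcal A(L)=\mathcal A(H)-i\mathcal A(X)$, through $\mathcal A(H)=\operatorname{Re}\mathcal A(L)$, $\mathcal A(X)=-\operatorname{Im}\mathcal A(L)$; then $\mathcal A(\bar L)=\overline{\mathcal A(L)}$. For $\mathcal A_0$ this matrix is $E=\hat L$, which is symmetric. We look for $\mathcal A(L)$ with symmetric part $e^uE$. To decompose the antisymmetric part under $\operatorname{ad}J$, let $\nu=(1,i,0)^T$, $e_3=(0,0,1)^T$ and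
\[
Q=\nu e_3^T-e_3\nu^T .
\]
Then $E=\frac12\bar\nu\bar\nu^T$, and $J,Q,\bar Q$ form a basis of the complex antisymmetric matrices. We use
\[
\nu^T\nu=0,\quad\nu^T\bar\nu=2,\quad\nu^Te_3=0,\quad J\nu=-\tfrac i2\nu,\quad Je_3=0,\quad J^T=-J,\quad\bar\nu\nu^T-\nu\bar\nu^T=-4iJ .
\]
These give $Q\bar Q=-\nu\bar\nu^T-2e_3e_3^T$, $\;E\bar Q=\bar QE=0$, $\;JQ=-\frac i2\nu e_3^T$, $\;QJ=e_3(J\nu)^T=-\frac i2e_3\nu^T$, $\;EQ=\bar\nu e_3^T$ and $QE=-e_3\bar\nu^T$. Together with \eqref{eq:sl2} and complex conjugation we obtain
\begin{equation}\label{eq:brackets}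
\begin{gathered}
{[J,E]}=iE,\qquad[J,\bar E]=-i\bar E,\qquad[J,Q]=-\tfrac i2Q,\qquad[J,\bar Q]=\tfrac i2\bar Q,\\
{[E,\bar E]}=-2iJ,\qquad[Q,\bar Q]=-4iJ,\qquad[E,\bar Q]=[\bar E,Q]=0,
\end{gathered}
\end{equation}
while $[E,Q]=\bar\nu e_3^T+e_3\bar\nu^T\neq0$.

The last relation decides the shape of $\mathcal A(L)$. If $\mathcal A(L)$ contained a term $h'\bar Q$, then $[\mathcal A(L),\mathcal A(\bar L)]$ would contain $e^u\overline{h'}\,[E,Q]$. This symmetric matrix is linearly independent of $E,\bar E,Q,\bar Q,J$ and of its own conjugate, and no other term of \eqref{eq:flat} for the pair $(L,\bar L)$ involves it; so flatness forces $h'=0$. A term $hQ$ causes no such obstruction because $[E,\bar Q]=0$.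

\begin{proposition}\label{prop:flat}
Let $u$ be a real and $h,\zeta$ complex smooth functions on $G_0$. The real form $\mathcal A$ with
\begin{equation}\label{eq:ansatz}
\mathcal A(R)=J,\qquad\mathcal A(L)=e^uE+hQ+\zeta J
\end{equation}
takes values in $\mathfrak{sl}_3(\mathbb R)$, and the symmetric part of $\mathcal A(H)$ is $e^u\hat H$. It is flat if and only if
\begin{gather}
Ru=0,\qquad\zeta=-iLu,\label{eq:f1}\\
Rh=\tfrac{3i}2h,\qquad\bar L(e^{u/2}h)=0,\label{eq:f2}\\
\Delta_{\mathrm{hyp}}u=e^{2u}-1+2|h|^2.\label{eq:f3}
\end{gather}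
\end{proposition}

\begin{proof}
The matrices $E,Q,J$ have trace $0$, and $\mathcal A(H)=e^u\hat H+\operatorname{Re}(hQ)+\operatorname{Re}(\zeta)J$ with $Q$ and $J$ antisymmetric. The left side of \eqref{eq:flat} is bilinear and alternating, and its value on $(R,\bar L)$ is the conjugate of its value on $(R,L)$. So it suffices to consider the pairs $(R,L)$ and $(L,\bar L)$ and to read off the coefficients of the linearly independent matrices $E,\bar E,Q,\bar Q,J$.

On $(R,L)$ the expression is $R\mathcal A(L)-i\mathcal A(L)+[J,\mathcal A(L)]$. By \eqref{eq:brackets} the coefficients are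
\[
E:\ \ Re^u-ie^u+ie^u=e^uRu,\qquad
Q:\ \ Rh-ih-\tfrac i2h,\qquad
J:\ \ R\zeta-i\zeta .
\]
On $(L,\bar L)$ the expression is $L\mathcal A(\bar L)-\bar L\mathcal A(L)+2iJ+[\mathcal A(L),\mathcal A(\bar L)]$, and expanding the bracket with \eqref{eq:brackets} gives
\[
[\mathcal A(L),\mathcal A(\bar L)]=-2i\bigl(e^{2u}+2|h|^2\bigr)J-ie^u\bar\zeta E-ie^u\zeta\bar E+\tfrac i2\bar\zeta hQ+\tfrac i2\zeta\bar h\bar Q .
\]
The coefficients are therefore
\[
\bar E:\ \ e^u(Lu-i\zeta),\qquad
Q:\ \ -\bar Lh+\tfrac i2\bar\zeta h,\qquad
J:\ \ L\bar\zeta-\bar L\zeta+2i-2ie^{2u}-4i|h|^2,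
\]
and those of $E$ and $\bar Q$ are the negatives of the conjugates of those of $\bar E$ and $Q$.

The coefficients of $E$ on $(R,L)$ and of $\bar E$ on $(L,\bar L)$ vanish exactly when \eqref{eq:f1} holds. Assume \eqref{eq:f1}. Then $R\zeta=-iRLu=-i[R,L]u=Lu=i\zeta$, so the coefficient of $J$ on $(R,L)$ vanishes. Since $\bar\zeta=i\bar Lu$, the coefficient of $Q$ on $(L,\bar L)$ is $-\bar Lh-\frac12h\bar Lu=-e^{-u/2}\bar L(e^{u/2}h)$, so the two coefficients of $Q$ vanish exactly when \eqref{eq:f2} holds. Finally $L\bar\zeta-\bar L\zeta=i(L\bar L+\bar LL)u=2i\Delta_{\mathrm{hyp}}u$ by \eqref{eq:sl2} and \eqref{eq:laplace}, so the coefficient of $J$ on $(L,\bar L)$ is $2i(\Delta_{\mathrm{hyp}}u+1-e^{2u}-2|h|^2)$.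
\end{proof}

Equation \eqref{eq:f3} shows the mechanism. Suppose that $u$ and $|h|$ descend to the closed surface $S$. If $h=0$, so that $\mathcal A$ stays in $\mathfrak{sl}_2$, then evaluating \eqref{eq:f3} at a maximum and at a minimum of $u$ gives $u\le0$ and $u\ge0$: nothing is gained. If $h\not\equiv0$, integrating over $S$ gives $\int_S(e^{2u}-1)=-2\int_S|h|^2<0$, so $u$ is pushed in the right direction. In terms of curvature, \eqref{eq:f3} says that the metric $e^{2u}|dz|^2/(\operatorname{Im}z)^2$ has curvature $e^{-2u}(-1-\Delta_{\mathrm{hyp}}u)=-1-2|h|^2e^{-2u}$; the sign of the last term comes from the fact that $[Q,\bar Q]$ and $[E,\bar E]$ are positively proportional.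

\subsection{Solving the equations}

Write $h=\varepsilon e^{-u/2}p$ with a real parameter $\varepsilon\neq0$. When $Ru=0$, the equations \eqref{eq:f2} become $Rp=\frac{3i}2p$ and $\bar Lp=0$, which no longer involve $u$. They are the equations of the conjugate of a holomorphic form of weight $3$.

\begin{lemma}\label{lem:p}
There is $p\in C^\infty(\Gamma\backslash G_0,\mathbb C)$, $p\not\equiv0$, with $Rp=\frac{3i}2p$ and $\bar Lp=0$.
\end{lemma}

\begin{proof}
For $g\in G_0$ with bottom row $(c,d)$ put $j(g,z)=cz+d$. Then $j(g_1g_2,z)=j(g_1,g_2z)j(g_2,z)$, so $j|_\Gamma$ defines a holomorphic line bundle $\Lambda$ on $S$ such that the sections of $\Lambda^m$ are the holomorphic functions $f$ on $\mathbb H^2$ with $f(\gamma z)=j(\gamma,z)^mf(z)$. Since $\gamma'(z)=j(\gamma,z)^{-2}$, the bundle $\Lambda^2$ is the canonical bundle. If $\mathsf g$ is the genus of $S$, then $\deg\Lambda^3=3\mathsf g-3$, and by Riemann--Roch the sections of $\Lambda^3$ form a space of dimension at least $(3\mathsf g-3)-\mathsf g+1=2\mathsf g-2>0$. Let $f\neq0$ be one, and put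 $p_f(g)=j(g,i)^{-3}f(g\cdot i)$.

The cocycle identity gives $p_f(\gamma g)=p_f(g)$ for $\gamma\in\Gamma$. It also gives $j(gk_\theta,i)=j(g,i)j(k_\theta,i)=e^{i\theta/2}j(g,i)$, whence $Rp_f=-\frac{3i}2p_f$. The velocities of $\exp(tH)\cdot i$ and $\exp(tX)\cdot i$ at $t=0$ are $i$ and $1$, so $L(f(g\cdot i))=f'(g\cdot i)\,g'(i)\,(i-i\cdot1)=0$. The bottom rows of $gH$ and $gX$ are $\frac12(c,-d)$ and $\frac12(d,c)$, so $Hj(g,i)=\frac12(ci-d)$, $Xj(g,i)=\frac12(di+c)$ and $Lj(g,i)=0$. Hence $Lp_f=0$, and $p=\overline{p_f}$ has the required properties.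
\end{proof}

Fix such a $p$. The function $|p|^2$ is right $K_0$-invariant, so it is a smooth function on $S$, and \eqref{eq:f3} becomes an equation on $S$:
\begin{equation}\label{eq:u}
\Delta_{\mathrm{hyp}}u=e^{2u}-1+2\varepsilon^2|p|^2e^{-u}.
\end{equation}

\begin{lemma}\label{lem:u}
For all sufficiently small $\varepsilon$, equation \eqref{eq:u} has a smooth solution $u_\varepsilon$ on $S$, with $u_0=0$ and $u_\varepsilon\to0$ in $C^2(S)$ as $\varepsilon\to0$. For $\varepsilon\neq0$ we have $u_\varepsilon<0$ everywhere.
\end{lemma}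

\begin{proof}
The map $\mathcal N(\varepsilon,u)=\Delta_{\mathrm{hyp}}u-e^{2u}+1-2\varepsilon^2|p|^2e^{-u}$ is $C^1$ from $\mathbb R\times C^{2,1/2}(S)$ to $C^{0,1/2}(S)$ (H\"older spaces), $\mathcal N(0,0)=0$, and $D_u\mathcal N(0,0)=\Delta_{\mathrm{hyp}}-2$. This operator is Fredholm of index zero and injective by the maximum principle, hence an isomorphism. The implicit function theorem gives solutions $u_\varepsilon$ depending continuously on $\varepsilon$ in $C^{2,1/2}$, with $u_0=0$. The right side of \eqref{eq:u} is a smooth function of the point and of $u$, so the Schauder estimates improve the regularity of $u_\varepsilon$ step by step, and $u_\varepsilon$ is smooth.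

Let $\varepsilon\ne0$ and $u=u_\varepsilon$. If the maximum of $u$ were positive, then at a maximum point $0\ge\Delta_{\mathrm{hyp}}u\ge e^{2u}-1>0$, which is absurd. So $u\le0$. Write $e^{2u}-1=cu$ with $c$ continuous and positive ($c=2$ where $u=0$). Then $\Delta_{\mathrm{hyp}}u-cu=2\varepsilon^2|p|^2e^{-u}\ge0$. The strong maximum principle states that a function on a connected manifold with $\Delta_{\mathrm{hyp}}u-cu\ge0$, $c\ge0$ bounded, that attains a nonnegative maximum is constant. If $u$ vanished somewhere, it would thus vanish identically, and \eqref{eq:u} would give $p\equiv0$.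
\end{proof}

Let $\mathcal A_\varepsilon$ be the form \eqref{eq:ansatz} with $u=u_\varepsilon$, $h=\varepsilon e^{-u_\varepsilon/2}p$ and $\zeta=-iLu_\varepsilon$. It is left $\Gamma$-invariant, and flat by Proposition~\ref{prop:flat} and Lemmas~\ref{lem:p} and~\ref{lem:u}. Lemma~\ref{lem:growth} yields a homomorphism $\rho_\varepsilon\colon\Gamma\to\mathrm{SL}_3(\mathbb R)$ satisfying \eqref{eq:key} with $\kappa=\max_Se^{u_\varepsilon}$, and $\kappa<1$ for $\varepsilon\ne0$ because $S$ is compact. For $\varepsilon=0$ we recover $\mathcal A_0$ and $\rho_0$. As $\varepsilon\to0$, the functions $u_\varepsilon$, $h$ and $\zeta$ tend to $0$ uniformly, the last one by \eqref{eq:laplace}. Hence the coefficients of the linear equation $b'=b\,\mathcal A_\varepsilon(H)(k_\theta a_t)$ on $[0,T]$ converge uniformly, and the last statement of Lemma~\ref{lem:growth} gives $\rho_\varepsilon(\gamma)\to\rho_0(\gamma)$ for each $\gamma$. Applied to a finite generating set, this says $\rho_\varepsilon\to\rho_0$ in $\operatorname{Hom}(\Gamma,\mathrm{SL}_3(\mathbb R))$.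

\subsection{The Anosov property and the critical exponent}

By Example~\ref{ex:fuchsian}(iii), $\rho_0$ is $\Delta$-Anosov. By (A1) we can fix $\varepsilon\neq0$ so small that $\rho=\rho_\varepsilon$ is $\Delta$-Anosov and lies in the prescribed neighborhood of $\rho_0$. Then $\rho$ has discrete image and finite kernel, and the kernel is trivial because $\Gamma$ is torsion-free. By \eqref{eq:key},
\[
\sum_{\gamma\in\Gamma}e^{-s\pi(\mu(\rho(\gamma)))}\ge\sum_{\gamma\in\Gamma}e^{-s\kappa\,d(o,\gamma o)}=\infty\qquad\text{whenever }0\le s\kappa<1 .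
\]
Therefore $\delta_{\rho(\Gamma),\pi}\ge1/\kappa>1$. It remains to prove that $\rho(\Gamma)$ is Zariski dense.

\subsection{Zariski density}

If $\rho(\Gamma)$ were not Zariski dense, a finite index subgroup would preserve a line, a plane or a quadratic form. In each noncompact case this produces a second Fuchsian representation, and \eqref{eq:key} would make all of its closed geodesics shorter than those of $S$ by a definite factor, which a count of closed geodesics forbids.

For $g\in\mathrm{SL}_3(\mathbb R)$ the limit $\lambda(g)=\lim_m\frac1m\mu(g^m)$ lists the logarithms $\lambda_1\ge\lambda_2\ge\lambda_3$ of the moduli of the eigenvalues of $g$; this follows from the spectral radius formula for $g$ and $g^{-1}$, since the coordinates sum to zero. For a homomorphism $\eta$ to $\mathrm{PSL}_2(\mathbb R)$ let $\ell_\eta(\gamma)=\lim_m\frac1md(o,\eta(\gamma)^mo)$ be the translation length, and let $\ell_0$ be the translation length of the given action of $\Gamma$. If $\eta(\gamma)$ is the class of a matrix in $\mathrm{GL}_2(\mathbb R)$ with positive determinant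 and real eigenvalues $x_1,x_2$ with $|x_1|>|x_2|$, then $\eta(\gamma)$ is hyperbolic and $\ell_\eta(\gamma)=\log|x_1/x_2|$. Every $\gamma\in\Gamma\setminus\{1\}$ is hyperbolic, so $\ell_0(\gamma)>0$. Apply \eqref{eq:key} and \eqref{eq:anosov} to $\gamma^m$, divide by $m$, and let $m\to\infty$. With $D_0$ the largest displacement $d(o,so)$ of a generator $s$, so that $|\gamma^m|\ge d(o,\gamma^mo)/D_0$, we get
\begin{equation}\label{eq:jordan}
(\lambda_1-\lambda_3)(\rho(\gamma))\le\kappa\,\ell_0(\gamma),\qquad(\lambda_i-\lambda_{i+1})(\rho(\gamma))\ge C\ell_0(\gamma)/D_0\quad(i=1,2).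
\end{equation}
In particular, for $\gamma\neq1$ the eigenvalues of $\rho(\gamma)$ have distinct moduli, and are therefore real.

In the next two lemmas $\Gamma'<\Gamma$ is a subgroup of finite index. It is the fundamental group of a closed orientable surface of genus at least $2$; such a group is not free, and it is not solvable since it surjects onto a free group of rank $2$.

\begin{lemma}\label{lem:huber}
Let $\eta\colon\Gamma'\to\mathrm{PSL}_2(\mathbb R)$ be discrete and faithful and let $0<\kappa<1$. Then the inequality $\ell_\eta\le\kappa\,\ell_0$ does not hold on all of $\Gamma'$.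
\end{lemma}

\begin{proof}
The group $\eta(\Gamma')$ is discrete and torsion-free, so $\eta(\Gamma')\backslash\mathbb H^2$ is a surface with fundamental group $\Gamma'$. It is compact, because noncompact surfaces have free fundamental group. Let $N_\eta(T)$ and $N_0(T)$ count the nontrivial conjugacy classes of $\Gamma'$ with $\ell_\eta\le T$ and $\ell_0\le T$. By Huber's theorem on closed geodesics of closed hyperbolic surfaces, $\frac1T\log N_\eta(T)\to1$ and $\frac1T\log N_0(T)\to1$. If $\ell_\eta\le\kappa\ell_0$, then $N_\eta(T)\ge N_0(T/\kappa)$, and so $1\ge1/\kappa$, a contradiction.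
\end{proof}

\begin{lemma}\label{lem:discrete}
Let $\eta\colon\Gamma'\to\mathrm{PSL}_2(\mathbb R)$ be a homomorphism such that $\eta(\gamma)$ is hyperbolic for all $\gamma\ne1$. Then $\eta$ is discrete and faithful.
\end{lemma}

\begin{proof}
Faithfulness is part of the hypothesis. Let $\mathbf Z$ be the Zariski closure of $\eta(\Gamma')$ in $\mathrm{PGL}_2(\mathbb R)$. It has finitely many components. If $\dim\mathbf Z\le2$, its Lie algebra is solvable, so its identity component is solvable and $\Gamma'$ has a solvable subgroup of finite index, which is impossible. So the Lie algebra of $\mathbf Z$ is $\mathfrak{sl}_2(\mathbb R)$. Let $\mathfrak l$ be the Lie algebra of the closure of $\eta(\Gamma')$ in the usual topology. It is preserved by $\operatorname{Ad}\eta(\Gamma')$, hence by $\operatorname{Ad}\mathbf Z$, so it is an ideal of $\mathfrak{sl}_2(\mathbb R)$. If $\mathfrak l=\mathfrak{sl}_2(\mathbb R)$, then $\eta(\Gamma')$ is dense in the connected group $\mathrm{PSL}_2(\mathbb R)$ and meets the open set $\{|\operatorname{tr}|<2\}$ of nontrivial elliptic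 elements, contrary to the hypothesis. So $\mathfrak l=0$, which means that $\eta(\Gamma')$ is discrete.
\end{proof}

\begin{proposition}\label{prop:irred}
For every subgroup $\Gamma'<\Gamma$ of finite index, $\rho(\Gamma')$ acts irreducibly on $\mathbb R^3$.
\end{proposition}

\begin{proof}
Suppose that $\rho(\Gamma')$ preserves a line $\mathfrak l$ or a plane $\Pi$, and let $V$ be $\mathbb R^3/\mathfrak l$ or $\Pi$, respectively. Let $\Gamma''<\Gamma'$ be the subgroup of index at most $2$ acting on $V$ with positive determinant, and let $\eta\colon\Gamma''\to\mathrm{PSL}_2(\mathbb R)$ be the projectivized action. For $\gamma\in\Gamma''\setminus\{1\}$ the eigenvalues of $\gamma$ on $V$ are two of the three eigenvalues of $\rho(\gamma)$. By \eqref{eq:jordan}, $\eta(\gamma)$ is hyperbolic and $\ell_\eta(\gamma)=(\lambda_i-\lambda_j)(\rho(\gamma))$ for some $i<j$, so $\ell_\eta(\gamma)\le(\lambda_1-\lambda_3)(\rho(\gamma))\le\kappa\ell_0(\gamma)$. By Lemma~\ref{lem:discrete}, $\eta$ is discrete and faithful, and this contradicts Lemma~\ref{lem:huber}.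
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:A}]
Let $\mathbf H$ be the group of real points of the Zariski closure of $\rho(\Gamma)$, $\mathbf H_1$ its identity component in the usual topology, $\mathfrak h$ its Lie algebra, and $\Gamma'=\rho^{-1}(\mathbf H_1)$, which has finite index since $\mathbf H$ has finitely many components. An $\mathfrak h$-invariant subspace is $\mathbf H_1$-invariant, so $\mathfrak h$ is irreducible on $\mathbb R^3$ by Proposition~\ref{prop:irred}. By Schur's lemma its commutant is a real division algebra, of dimension $1$, $2$ or $4$; as $\mathbb R^3$ is a vector space over it, the dimension divides $3$, and the commutant is $\mathbb R$. By the density theorem, $\mathfrak h$ and $1$ generate the full matrix algebra, so $\mathfrak h_{\mathbb C}$ is irreducible on $\mathbb C^3$. An irreducible Lie subalgebra of $\mathfrak{gl}_n(\mathbb C)$ is reductive with scalar center, so $\mathfrak h_{\mathbb C}\subset\mathfrak{sl}_3(\mathbb C)$ is semisimple. If it were the sum of two nonzero ideals, $\mathbb C^3$ would be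 a tensor product of irreducible representations of them; since $3$ is prime, one would be one-dimensional, hence trivial, against faithfulness. So $\mathfrak h_{\mathbb C}$ is simple, of rank at most $2$ and dimension at most $8$. The simple algebras of rank $2$ have dimensions $8$, $10$ and $14$. Hence either $\mathfrak h_{\mathbb C}=\mathfrak{sl}_3(\mathbb C)$, or $\mathfrak h_{\mathbb C}\cong\mathfrak{sl}_2(\mathbb C)$ acting by $\operatorname{Sym}^2$.

Suppose the latter. The invariant quadratic forms on $\mathbb C^3$ form a line spanned by a nondegenerate form. This line is cut out by real linear equations, so it contains a nondegenerate real form $q$, and $\mathfrak h=\mathfrak{so}(q)$ since both have dimension $3$. If $q$ is definite, $\mathbf H_1$ is compact and cannot contain the infinite discrete group $\rho(\Gamma')$. If $q$ is indefinite, $\mathbf H_1$ is conjugate in $\mathrm{GL}_3(\mathbb R)$ to $\mathrm{SO}_0(2,1)$, the image of $\mathrm{PSL}_2(\mathbb R)$ under $\operatorname{Sym}^2$. Then $\rho|_{\Gamma'}$ is conjugate to $\operatorname{Sym}^2\circ\eta$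 with $\eta$ discrete and faithful, and Example~\ref{ex:fuchsian}(iv) shows $\lambda_1-\lambda_3=2\ell_\eta$. Now \eqref{eq:jordan} gives $\ell_\eta\le\frac12\kappa\ell_0$, contradicting Lemma~\ref{lem:huber}.

So $\mathfrak h=\mathfrak{sl}_3(\mathbb R)$. Then $\mathbf H$ is an open subgroup of the connected group $\mathrm{SL}_3(\mathbb R)$, and $\rho(\Gamma)$ is Zariski dense.
\end{proof}

\section{A volume bound at the fixed points of the flag variety}\label{sec:D}

To bound $\sum_{|\gamma|=n}e^{-\phi(\mu(\gamma))}$ it is enough to attach to each $\gamma$ a subset of a probability space with measure at least $c_1e^{-\phi(\mu(\gamma))}$, in such a way that for fixed $n$ no point lies in more than a bounded number of these sets. The space will be the flag variety, and the set attached to $\gamma$ will be the image under $\gamma$ of a box of fixed size.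

\subsection{Two model cases}\label{ss:model}

Let first $G=\mathrm{SL}_2(\mathbb R)$ act on $\mathbb P^1=\mathbb P(\mathbb R^2)$, and let $w=e$, so that $\pi+w\pi=\alpha$. Let $\Omega$ be a short arc centered at $[e_1]$. In the chart $[1:y]$ the element $a_t$ acts by $y\mapsto e^{-t}y$, so $a_t\Omega$ has length at least $c_1e^{-t}$. For $\gamma=k_\gamma a_tl_\gamma$ with $k_\gamma,l_\gamma\in\mathrm{SO}(2)$ put $U_\gamma=l_\gamma^{-1}\Omega$. Then $\gamma U_\gamma=k_\gamma a_t\Omega$ has length at least $c_1e^{-\alpha(\mu(\gamma))}$. Call $k_\gamma[e_1]$ the attracting point of $\gamma$; that of $\gamma^{-1}$ is $l_\gamma^{-1}[e_2]$.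

To see why the overlaps are bounded, take $\Gamma$ free with free generators. Let $|\gamma|=|\gamma'|$, write $\gamma=bx$, $\gamma'=bx'$ with $b$ the longest common prefix, and let $\eta=\gamma^{-1}\gamma'=x^{-1}x'$, a reduced word with $|x|=|x'|=|\eta|/2$. Suppose $|\eta|$ is large and write $\eta=kal$. The words $\eta$ and $\gamma^{-1}=x^{-1}b^{-1}$ share the long prefix $x^{-1}$, and the words $\eta^{-1}$ and $\gamma'^{-1}$ share the long prefix $x'^{-1}$. Elements of an Anosov group with a long common prefix have close attracting points (Lemma~\ref{lem:flags} below). So $l^{-1}[e_2]\approx l_{\gamma'}^{-1}[e_2]$, which means that $l\,l_{\gamma'}^{-1}$ acts on $\mathbb P^1$ as a small rotation; hence $lU_{\gamma'}$ lies in a short arc about $[e_1]$, and $\eta U_{\gamma'}=ka(lU_{\gamma'})$ is close to $k[e_1]$. But $k[e_1]\approx l_\gamma^{-1}[e_2]$, and this point is far from $U_\gamma$, which is a short arc about $l_\gamma^{-1}[e_1]$. So $U_\gamma\cap\eta U_{\gamma'}=\emptyset$, that is, $\gamma U_\gamma\cap\gamma'U_{\gamma'}=\emptyset$.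

In higher rank the diagonal group has more fixed points, and a box centered at a saddle point loses less volume than one centered at the attracting point. Let $G=\mathrm{SL}_2(\mathbb R)\times\mathrm{SL}_2(\mathbb R)$ act on $\mathbb P^1\times\mathbb P^1$, and let $\Omega=\Omega_1\times\Omega_2$ be a box centered at $([e_2],[e_1])$; see Figure~\ref{fig:torus}. The element $a=(a_{t_1},a_{t_2})$ expands $\Omega_1$ and contracts $\Omega_2$, so $a\Omega\supset\Omega_1\times a_{t_2}\Omega_2$ has area at least $c_1e^{-t_2}$. This is $e^{-(\pi+w\pi)}$ for $w=s_{\alpha_1}$, since $\pi=\frac12(\alpha_1+\alpha_2)$ and $w\pi=\frac12(\alpha_2-\alpha_1)$. The price is that $a\Omega$ is no longer close to a point, only to the circle $\mathbb P^1\times\{[e_1]\}$. The overlap argument places $\eta U_{\gamma'}$ near $l_\gamma^{-1}(\mathbb P^1\times\{[e_2]\})$, and it still works because this circle does not pass through the center $l_\gamma^{-1}([e_2],[e_1])$ of $U_\gamma$. In general the circle is a Schubert variety, and the condition that it miss the center of the box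 is $w_0w\not\le w$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\fill[gray!45] (1.5,0.91) rectangle (4,1.09);
\fill[gray!45] (0,0.91) rectangle (0.5,1.09);
\draw (0,0) rectangle (4,4);
\draw[thick] (0,1)--(4,1) node[right]{$\overline{C_w}$};
\draw[thick,dashed] (0,3)--(4,3) node[right]{$w_0\overline{C_w}$};
\draw (2.55,0.55) rectangle (3.45,1.45);
\node at (3,1.7) {$\Omega$};
\node at (2,1.35) {$a\Omega$};
\fill (1,1) circle (0.06) node[below=2pt]{$P$};
\fill (3,1) circle (0.06) node[below=1pt]{\small$wP$};
\fill (1,3) circle (0.06) node[above=2pt]{$w_0wP$};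
\fill (3,3) circle (0.06) node[above=2pt]{$w_0P$};
\end{tikzpicture}
\caption{The flag variety $\mathbb P^1\times\mathbb P^1$ of $\mathrm{SL}_2(\mathbb R)\times\mathrm{SL}_2(\mathbb R)$, drawn as a square with opposite sides identified, and the four points fixed by the diagonal group: the attracting point $P$, the repelling point $w_0P$ and two saddles. Here $w$ is the reflection in the first factor. A large positive diagonal element $a$ maps the box $\Omega$ around the saddle $wP$ to a thin strip (gray) along the circle $\overline{C_w}$. The opposite circle $w_0\overline{C_w}$ does not contain $wP$.}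
\label{fig:torus}
\end{figure}

\subsection{The flag variety and attracting flags}

From now on $G$, $\Gamma$ and $w$ are as in Theorem~\ref{thm:D}, and $C,c$ are the constants in \eqref{eq:anosov}. Let $A=\exp\mathfrak a$, $N=\exp\bigoplus_{\beta>0}\mathfrak g_\beta$, $M=Z_K(\mathfrak a)$ and $P=MAN$. Then $G=KP$ and $K\cap P=M$, so the flag variety $\mathcal F=G/P=K/M$ is compact and carries a smooth $K$-invariant probability measure $\operatorname{vol}$. We have $W=N_K(\mathfrak a)/M$. We fix representatives in $N_K(\mathfrak a)$ and denote them by the same letters; they normalize $A$ and $M$, so $A$ and $M$ fix each point $w'P$, $w'\in W$.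

Call $g\in G$ \emph{regular} if $\alpha(\mu(g))>0$ for all $\alpha\in\Delta$. For regular $g=kal$ with $k,l\in K$ and $a=\exp\mu(g)$, the element $k$ is unique up to right multiplication by $M$, and we define the \emph{attracting flag} $U^+(g)=kP$. From $g^{-1}=(l^{-1}w_0)(w_0^{-1}a^{-1}w_0)(w_0^{-1}k^{-1})$ we read off, for every $g$, that $\mu(g^{-1})=-w_0\mu(g)$. Since $-w_0$ permutes $\Delta$, the element $g^{-1}$ is regular if and only if $g$ is, and then
\begin{equation}\label{eq:inverse}
U^+(g^{-1})=l^{-1}w_0P .
\end{equation}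

To compare attracting flags we reduce to linear algebra. By a theorem of Tits, for each $\alpha\in\Delta$ there is an irreducible representation $\tau_\alpha\colon G\to\mathrm{GL}(V_\alpha)$ whose highest restricted weight $\chi_\alpha$ is a positive multiple of the fundamental weight of $\alpha$, whose highest weight space is a line $\mathbb Rv_\alpha$, and whose other weights lie in $\chi_\alpha-\alpha-\sum_{\beta\in\Delta}\mathbb Z_{\ge0}\beta$. The stabilizers of the lines $[v_\alpha]$ intersect in $P$, so $kP\mapsto([\tau_\alpha(k)v_\alpha])_\alpha$ embeds $\mathcal F$ in $\prod_\alpha\mathbb P(V_\alpha)$. Choose on $V_\alpha$ a $K$-invariant Euclidean norm for which $A$ acts by symmetric operators. The sine of the angle between lines is a metric on $\mathbb P(V_\alpha)$, and the maximum over $\alpha$ of these sines is a $K$-invariant metric $d_{\mathcal F}$ inducing the topology of $\mathcal F$. Balls $B(x,r)$ refer to $d_{\mathcal F}$.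

Let $V$ be a Euclidean space and $g\in\mathrm{GL}(V)$, with largest singular values $\sigma_1(g)\ge\sigma_2(g)$. If $\sigma_1(g)>\sigma_2(g)$, let $\mathfrak u(g)$ be the line spanned by $gv$, where $v$ is a unit vector with $|gv|=\|g\|$. The singular value decomposition shows that for every $y$ the component of $gy$ orthogonal to $\mathfrak u(g)$ has norm at most $\sigma_2(g)|y|$. If $\mathfrak u(g)$ and $\mathfrak u(gb)$ are both defined, then
\begin{equation}\label{eq:sv}
\sin\angle\bigl(\mathfrak u(g),\mathfrak u(gb)\bigr)\le\|b\|\,\|b^{-1}\|\,\frac{\sigma_2(g)}{\sigma_1(g)} .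
\end{equation}
Indeed, let $v$ be a unit vector with $|gbv|=\|gb\|$. Then $gbv$ spans $\mathfrak u(gb)$, its norm is at least $\|g\|/\|b^{-1}\|$ because $g=(gb)b^{-1}$, and its component orthogonal to $\mathfrak u(g)$ has norm at most $\sigma_2(g)\|b\|$.

For regular $g=kal\in G$ the singular values of $\tau_\alpha(g)$ are the numbers $e^{\chi(\mu(g))}$, with $\chi$ running through the weights. So $\mathfrak u(\tau_\alpha(g))=[\tau_\alpha(k)v_\alpha]$ and $\sigma_2/\sigma_1\le e^{-\alpha(\mu(g))}$. With $C_b=\max_\alpha\|\tau_\alpha(b)\|\,\|\tau_\alpha(b)^{-1}\|$, the inequalities \eqref{eq:sv} and \eqref{eq:anosov} give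
\begin{equation}\label{eq:step}
d_{\mathcal F}\bigl(U^+(g),U^+(gb)\bigr)\le C_b\,e^{c}e^{-C|g|}\qquad\text{for }g,b\in\Gamma\text{ with }g,gb\text{ regular.}
\end{equation}
This is the first place where \eqref{eq:anosov} is needed for every simple root.

In a group that is not free, ``long common prefix'' is replaced by ``large Gromov product''. Put $(g|h)_1=\frac12(|g|+|h|-|g^{-1}h|)$; note $(g|h)_1\le\min(|g|,|h|)$. By (A2), $\Gamma$ is word hyperbolic: there is $D\ge1$ such that, for any geodesics $(g_j)$ from $1$ to $g$ and $(h_j)$ from $1$ to $h$ in the Cayley graph, $|g_j^{-1}h_j|\le D$ for all $j\le(g|h)_1$.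

\begin{lemma}\label{lem:flags}
For every $\delta'>0$ there is $R_1$ such that any $g,h\in\Gamma$ with $(g|h)_1\ge R_1$ are regular and satisfy $d_{\mathcal F}(U^+(g),U^+(h))<\delta'$.
\end{lemma}

\begin{proof}
Let $j_0$ be an integer with $Cj_0>c$; elements of length at least $j_0$ are regular. Put $C_1=e^c\max_{|b|\le D}C_b$ and $C_2=C_1/(1-e^{-C})$. Let $1=g_0,g_1,\dots,g_m=g$ be a geodesic, so $|g_i|=i$ and $|g_i^{-1}g_{i+1}|=1$. For $j_0\le j\le m$, summing \eqref{eq:step} gives
\[
d_{\mathcal F}(U^+(g_j),U^+(g))\le\sum_{i\ge j}C_1e^{-Ci}=C_2e^{-Cj},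
\]
and the same bound holds for a geodesic $(h_i)$ from $1$ to $h$. If $j$ is an integer with $j_0\le j\le(g|h)_1$, then $h_j=g_jb$ with $|b|\le D$, so $d_{\mathcal F}(U^+(g_j),U^+(h_j))\le C_1e^{-Cj}$ by \eqref{eq:step}. Altogether $d_{\mathcal F}(U^+(g),U^+(h))\le(2C_2+C_1)e^{-Cj}$. Take for $R_1$ an integer $j\ge j_0$ for which this is less than $\delta'$.
\end{proof}

\subsection{Schubert cells}

The Bruhat decomposition says that $\mathcal F$ is the disjoint union of the cells $C_{w'}=Pw'P/P=Nw'P/P$, $w'\in W$. We also use that for a simple reflection $s$ the set $P_s=P\cup PsP$ is a closed subgroup (a standard parabolic subgroup), and the relation $PsP\,w'P\subset Psw'P\cup Pw'P$.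

\begin{lemma}\label{lem:schubert}
We have $\overline{C_w}\subset\bigcup_{w'\le w}C_{w'}$. If $w_0w\not\le w$, then $d_0:=d_{\mathcal F}(wP,w_0\overline{C_w})>0$.
\end{lemma}

\begin{proof}
Let $w=s_1\cdots s_l$ be a reduced word; for $l=0$ the cell is the point $P$. Since $G=KP$ and $P\subset P_s$, we have $P_s=(K\cap P_s)P$. Applying this from left to right and absorbing $P$ into the next factor, we get $P_{s_1}\cdots P_{s_l}=(K\cap P_{s_1})\cdots(K\cap P_{s_l})P$. So this set has compact image in $\mathcal F$, and it contains $PwP$. Applying the relation above from right to left, we see that it lies in the union of the double cosets $Pw'P$ over products $w'$ of subwords of $s_1\cdots s_l$, that is, over $w'\le w$. This proves the inclusion.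

If $wP\in w_0\overline{C_w}$, then $w_0^{-1}wP$, which is a point of $C_{w_0w}$, lies in $C_{w'}$ for some $w'\le w$. The cells are disjoint, so $w_0w=w'\le w$. Thus under our hypothesis $wP$ lies outside the compact set $w_0\overline{C_w}$.
\end{proof}

Apart from the remark that $w\ne w_0$ at the very end, this is the only use of the hypothesis on $w$.

\subsection{A box around $wP$}

We need coordinates at $wP$ in which $A$ acts linearly and the cell $C_w$ contains the expanding directions. Put
\[
\mathfrak n_w^-=\bigoplus_{\beta>0,\ w^{-1}\beta>0}\mathfrak g_{-\beta},\qquad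
\mathfrak n_w=\bigoplus_{\beta>0,\ w^{-1}\beta<0}\mathfrak g_\beta .
\]
Their sum is the sum of all $\mathfrak g_{\beta'}$ with $w^{-1}\beta'<0$, which is $\operatorname{Ad}(w)\bigoplus_{\beta<0}\mathfrak g_\beta$, a complement to the Lie algebra of the stabilizer $wPw^{-1}$ of $wP$. Hence
\[
\Psi\colon\mathfrak n_w^-\times\mathfrak n_w\to\mathcal F,\qquad\Psi(Y,Z)=\exp(Y)\exp(Z)wP ,
\]
is a local diffeomorphism at $0$. Since $A$ fixes $wP$, we have $a\Psi(Y,Z)=\Psi(\operatorname{Ad}(a)Y,\operatorname{Ad}(a)Z)$ for $a\in A$, and $\operatorname{Ad}(\exp v)$ acts on $\mathfrak g_\beta$ by the scalar $e^{\beta(v)}$. Also $\Psi(0,Z)\in NwP/P=C_w$ for all $Z$.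

Fix a bounded open neighborhood $O_1^-\times O_1$ of $0$ that $\Psi$ maps diffeomorphically onto a neighborhood of $wP$. Choose $0<r<d_0/8$ with $B(wP,2r)\subset\Psi(O_1^-\times O_1)$. Choose $O^-\subset\mathfrak n_w^-$ and $O\subset\mathfrak n_w$, each a product of open balls about $0$ in the root spaces, so small that $\overline{O^-}\times\overline O\subset O_1^-\times O_1$ and
\[
\Omega:=\Psi(O^-\times O)\subset B(wP,r).
\]

\begin{lemma}\label{lem:box}
There are $c_1,t_0>0$ such that for $v\in\mathfrak a^+$ and $a=\exp v$:
\begin{itemize}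
\item[(a)] $\operatorname{vol}(a\Omega)\ge c_1e^{-(\pi+w\pi)(v)}$;
\item[(b)] if $\alpha(v)\ge t_0$ for all $\alpha\in\Delta$, then every point of $aB(wP,2r)$ is at distance less than $d_0/8$ from $C_w$.
\end{itemize}
\end{lemma}

\begin{proof}
As $\beta$ runs through the positive roots, $w\beta$ runs through the roots $\beta'$ with $w^{-1}\beta'>0$, and multiplicities are invariant under $W$ and under sign change. Sorting the $\beta'$ by sign, we get $w\pi=\frac12\sum_{\beta>0,\,w^{-1}\beta>0}m_\beta\beta-\frac12\sum_{\beta>0,\,w^{-1}\beta<0}m_\beta\beta$, and therefore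
\begin{equation}\label{eq:piw}
\pi+w\pi=\sum_{\beta>0,\ w^{-1}\beta>0}m_\beta\,\beta .
\end{equation}

(a) Since $\beta(v)\ge0$ for $\beta>0$, we have $\operatorname{Ad}(a)O\supset O$ and $\operatorname{Ad}(a)O^-\subset O^-$. So $a\Omega\supset\Psi(\operatorname{Ad}(a)O^-\times O)$, and $\operatorname{Ad}(a)O^-\times O$ lies in $O^-\times O$. On the compact set $\overline{O^-}\times\overline O$ the map $\Psi$ is injective and the density of $\Psi^*\operatorname{vol}$ with respect to Lebesgue measure is at least some $c_0>0$. By \eqref{eq:piw}, $\operatorname{Ad}(a)$ has determinant $e^{-(\pi+w\pi)(v)}$ on $\mathfrak n_w^-$. This gives (a) with $c_1=c_0\operatorname{Leb}(O^-\times O)$.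

(b) A point of $aB(wP,2r)$ has the form $\exp(\operatorname{Ad}(a)Y)\,x$ with $Y\in O_1^-$ and $x=\Psi(0,\operatorname{Ad}(a)Z)\in C_w$. Every positive root is at least $t_0$ on $v$, so $\operatorname{Ad}(a)$ scales each root space in $\mathfrak n_w^-$ by a factor at most $e^{-t_0}$. Since $O_1^-$ is bounded, $\operatorname{Ad}(a)Y\to0$ uniformly as $t_0\to\infty$, and elements of $G$ close enough to $1$ move every point of the compact space $\mathcal F$ by less than $d_0/8$.
\end{proof}

\subsection{Bounded overlaps}

For each $\gamma\in\Gamma$ fix a decomposition $\gamma=k_\gamma a_\gamma l_\gamma$ with $k_\gamma,l_\gamma\in K$, $a_\gamma=\exp\mu(\gamma)$, and put $U_\gamma=l_\gamma^{-1}\Omega$.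

\begin{proposition}\label{prop:overlap}
There is $R_0$ such that $|\gamma|=|\gamma'|$ and $\gamma U_\gamma\cap\gamma'U_{\gamma'}\neq\emptyset$ imply $|\gamma^{-1}\gamma'|\le R_0$.
\end{proposition}

\begin{proof}
Lemma~\ref{lem:flags} controls flags, whereas the sets $U_\gamma$ are defined by elements of $K$; we first pass from one to the other. Let $K_r$ be the set of $m\in K$ with $d_{\mathcal F}(mx,x)<r$ for all $x\in\mathcal F$, an open neighborhood of $1$ in $K$. The map $m\mapsto mw_0P$ from $K$ onto $\mathcal F$ is open, and the stabilizer of $w_0P$ in $K$ is $w_0Mw_0^{-1}=M$. Let $\delta'>0$ be such that $K_rw_0P\supset B(w_0P,\delta')$. Then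
\begin{equation}\label{eq:KM}
m\in K,\quad d_{\mathcal F}(mw_0P,w_0P)<\delta'\quad\Longrightarrow\quad m\in K_rM .
\end{equation}
Let $R_1$ be given by Lemma~\ref{lem:flags} for this $\delta'$, and choose $R_0\ge2R_1$ with $CR_0-c\ge t_0$.

Let $|\gamma|=|\gamma'|$, $\eta=\gamma^{-1}\gamma'$, and suppose $|\eta|>R_0$. We show that $U_\gamma\cap\eta U_{\gamma'}=\emptyset$, which is equivalent to $\gamma U_\gamma\cap\gamma'U_{\gamma'}=\emptyset$. Since $\gamma\eta=\gamma'$ and $\gamma'\eta^{-1}=\gamma$ have the same length,
\[
(\gamma^{-1}|\eta)_1=\tfrac12\bigl(|\gamma|+|\eta|-|\gamma\eta|\bigr)=\tfrac12|\eta|,\qquad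
(\gamma'^{-1}|\eta^{-1})_1=\tfrac12\bigl(|\gamma'|+|\eta|-|\gamma'\eta^{-1}|\bigr)=\tfrac12|\eta| .
\]
Write $\eta=kal$ with $a=\exp\mu(\eta)$. By Lemma~\ref{lem:flags} and \eqref{eq:inverse},
\[
d_{\mathcal F}(kP,\,l_\gamma^{-1}w_0P)<\delta',\qquad d_{\mathcal F}(l^{-1}w_0P,\,l_{\gamma'}^{-1}w_0P)<\delta' .
\]

\emph{The source of $\eta$.} Apply the isometry $l$ to the second inequality. By \eqref{eq:KM}, $l\,l_{\gamma'}^{-1}=m_1m_0$ with $m_1\in K_r$, $m_0\in M$. The isometry $m_0$ fixes $wP$, so $lU_{\gamma'}=m_1m_0\Omega\subset m_1B(wP,r)\subset B(wP,2r)$. We have $\alpha(\mu(\eta))\ge C|\eta|-c\ge t_0$ for all $\alpha\in\Delta$, so by Lemma~\ref{lem:box}(b) every point of $\eta U_{\gamma'}=ka(lU_{\gamma'})$ is at distance less than $d_0/8$ from $k\overline{C_w}$.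

\emph{The target of $\eta$.} Apply the isometry $l_\gamma$ to the first inequality and write $l_\gamma kP=(l_\gamma kw_0^{-1})w_0P$. By \eqref{eq:KM}, $l_\gamma k=m_2m_0'w_0$ with $m_2\in K_r$, $m_0'\in M$. Since $m_0'w_0\in w_0M$ and $\overline{C_w}$ is $P$-invariant, $l_\gamma k\overline{C_w}=m_2w_0\overline{C_w}$, and every point of this set is at distance less than $r<d_0/8$ from $w_0\overline{C_w}$.

If $y\in U_\gamma\cap\eta U_{\gamma'}$, then $l_\gamma y\in\Omega$ is at distance less than $d_0/8$ from $wP$ and at distance less than $d_0/4$ from $w_0\overline{C_w}$. So $d_0<3d_0/8$, which contradicts $d_0>0$.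
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
Let $n_0$ be the number of elements of $\Gamma$ of length at most $R_0$. Fix $n$ and $x\in\mathcal F$. If $x\in\gamma U_\gamma$ with $|\gamma|=n$, then by Proposition~\ref{prop:overlap} every $\gamma'$ with $|\gamma'|=n$ and $x\in\gamma'U_{\gamma'}$ has the form $\gamma\eta$ with $|\eta|\le R_0$. So $x$ lies in at most $n_0$ of the sets $\gamma U_\gamma$, $|\gamma|=n$. Since $\gamma U_\gamma=k_\gamma a_\gamma\Omega$ and $\operatorname{vol}$ is a $K$-invariant probability measure, Lemma~\ref{lem:box}(a) gives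
\[
c_1\sum_{|\gamma|=n}e^{-(\pi+w\pi)(\mu(\gamma))}\le\sum_{|\gamma|=n}\operatorname{vol}(\gamma U_\gamma)\le n_0 .
\]
This is the first assertion.

We have $w\neq w_0$, because $w_0w_0=e\le w_0$. So the sum \eqref{eq:piw} is not empty. On $\mathfrak a^+$ all its terms are nonnegative, and each is bounded below by a simple root. Hence $(\pi+w\pi)(\mu(\gamma))\ge C|\gamma|-c$, and for $s>1$
\[
\sum_{\gamma}e^{-s(\pi+w\pi)(\mu(\gamma))}\le\sum_{n\ge0}e^{-(s-1)(Cn-c)}\sum_{|\gamma|=n}e^{-(\pi+w\pi)(\mu(\gamma))}\le\frac{n_0}{c_1}\sum_{n\ge0}e^{-(s-1)(Cn-c)}<\infty.\qedhere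
\]
\end{proof}

\begin{remark}\label{rem:needed}
For noncompact $G$ the element $w=e$ satisfies the hypothesis, and Theorem~\ref{thm:D} returns the bound $\delta_{\Gamma,\pi}\le2$. The hypothesis on $w$ cannot be dropped. Let $G=\mathrm{SL}_3(\mathbb R)$, $s_i=s_{\alpha_i}$ and $w=s_1s_2$. Then $w_0w$ has length $1$, and both simple reflections are subwords of $s_1s_2$, so $w_0w\le w$. Since $w^{-1}\alpha_2=s_2(\alpha_1+\alpha_2)=\alpha_1$, $\;w^{-1}\alpha_1=-\alpha_1-\alpha_2$ and $w^{-1}(\alpha_1+\alpha_2)=-\alpha_2$, formula \eqref{eq:piw} gives $\pi+w\pi=\alpha_2$. For the group of Example~\ref{ex:fuchsian}(iii) we have $\alpha_2(\mu)=d_\gamma/2$, so $\sum_\gamma e^{-s(\pi+w\pi)(\mu)}$ diverges for all $s<2$.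
\end{remark}

\section{From the Bruhat order to the bounds on $\delta_{\Gamma,\pi}$}\label{sec:BC}

If $\sum_\gamma e^{-s\phi_1(\mu(\gamma))}$ and $\sum_\gamma e^{-s\phi_2(\mu(\gamma))}$ converge, then by the Cauchy--Schwarz inequality so does the series for $\frac12(\phi_1+\phi_2)$:
\begin{equation}\label{eq:CS}
\sum_\gamma e^{-s\frac{\phi_1+\phi_2}2(\mu(\gamma))}\le\Bigl(\sum_\gamma e^{-s\phi_1(\mu(\gamma))}\Bigr)^{1/2}\Bigl(\sum_\gamma e^{-s\phi_2(\mu(\gamma))}\Bigr)^{1/2}.
\end{equation}
To reach $\pi$ we would like to average $\pi+w\pi$ with $\pi-w\pi$. We shall see that, after the substitution $\gamma\mapsto\gamma^{-1}$, the form $\pi-w\pi$ is the one that Theorem~\ref{thm:D} attaches to $w'=w_0w$. The hypotheses of the theorem for $w$ and for $w'$ are $w'\not\le w$ and $w_0w'=w\not\le w'$. So we need $w$ and $w_0w$ to be incomparable. In the product of Section~\ref{ss:model} this holds for $w=s_{\alpha_1}$, $w_0w=s_{\alpha_2}$, and the two forms are $\alpha_2$ and $\alpha_1$.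

\subsection{Incomparable pairs}

\begin{lemma}\label{lem:incomp}
If the root system has rank at least $2$ and is not of type $A_2$, there is $w\in W$ such that $w$ and $w_0w$ are incomparable in the Bruhat order.
\end{lemma}

\begin{proof}
Initial segments of a reduced word for $w_0$ are reduced, so $W$ has elements of every length from $0$ to $\ell(w_0)$. By the definition of the order, $u<u'$ implies $\ell(u)<\ell(u')$, and if moreover $\ell(u')=\ell(u)+1$ then the chain from $u$ to $u'$ has a single step, so $u'=ut$ for a reflection $t$.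

If $\ell(w_0)$ is even, take $w$ of length $\ell(w_0)/2$. Then $w_0w\neq w$ has the same length as $w$, so the two are incomparable.

Let $\ell(w_0)=2m+1$ and take $w$ of length $m$, so that $\ell(w_0w)=m+1$. Suppose the two are comparable. Then $w_0w=wt$ for a reflection $t$, so $w_0=wtw^{-1}$ is a reflection and its $(-1)$-eigenspace on $\mathfrak a^*$ is a line. On the other hand, $-w_0$ is a permutation of order at most $2$ of the basis $\Delta$ of $\mathfrak a^*$, and the dimension of its fixed space, which is the $(-1)$-eigenspace of $w_0$, is the number of orbits. So there is one orbit; it has at most two elements, the rank is exactly $2$, and $w_0\neq-1$. In rank $2$ the Weyl group is dihedral of order $4$, $6$, $8$ or $12$ (it is the Weyl group of $A_1\times A_1$, $A_2$, $B_2$ or $G_2$), and $w_0=-1$ unless the order is $6$. The only root system with a Weyl group of order $6$ is $A_2$, since the irreducible non-reduced system of rank $2$ has the Weyl group of $B_2$. This contradicts the hypothesis.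
\end{proof}

Both exclusions are necessary. In rank one the only pair is $e<w_0$; this agrees with Example~\ref{ex:fuchsian}(i). In type $A_2$ the pairs $\{w,w_0w\}$ have lengths $\{0,3\}$ or $\{1,2\}$, and they are comparable by the subword criterion, as in Remark~\ref{rem:needed}.

\subsection{Proof of Theorem~\ref{thm:B}}

Let $w$ be as in Lemma~\ref{lem:incomp} and $w'=w_0w$; Theorem~\ref{thm:D} applies to both. Let $\iota=-w_0$, acting on $\mathfrak a$. Then $\mu(\gamma^{-1})=\iota\mu(\gamma)$, and $\pi\circ\iota=\pi$ because $w_0\pi=-\pi$. Moreover $(w'\pi)(v)=\pi(w^{-1}w_0v)=(w\pi)(w_0v)=-(w\pi)(\iota v)$. Therefore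
\[
(\pi+w'\pi)(\mu(\gamma))=(\pi-w\pi)(\iota\mu(\gamma))=(\pi-w\pi)(\mu(\gamma^{-1})).
\]
Since $\gamma\mapsto\gamma^{-1}$ is a bijection of $\Gamma$, Theorem~\ref{thm:D} for $w'$ says that $\sum_\gamma e^{-s(\pi-w\pi)(\mu(\gamma))}$ converges for $s>1$. Now \eqref{eq:CS} with $\phi_1=\pi+w\pi$ and $\phi_2=\pi-w\pi$ shows that $\sum_\gamma e^{-s\pi(\mu(\gamma))}$ converges for $s>1$, so $\delta_{\Gamma,\pi}\le1$.

For sharpness let $G=\mathrm{SL}_2(\mathbb R)\times\mathrm{SL}_2(\mathbb R)$; we perturb Example~\ref{ex:fuchsian}(ii). Let $\epsilon>0$ and let $S$ be a closed orientable surface of genus at least $2$. Choose two marked hyperbolic metrics on $S$ that are $(1+\epsilon)$-bilipschitz and give different lengths to the geodesic in some free homotopy class; two points of Teichm\"uller space that differ slightly in one Fenchel--Nielsen length parameter will do. Fuchsian surface groups lift to $\mathrm{SL}_2(\mathbb R)$; let $\rho_1,\rho_2\colon\pi_1(S)\to\mathrm{SL}_2(\mathbb R)$ be lifts of the two uniformizations, $\Gamma=\{(\rho_1(\gamma),\rho_2(\gamma))\}$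 and $d_i(\gamma)=d(o,\rho_i(\gamma)o)$. The simple roots take the values $d_1$ and $d_2$, so $\Gamma$ is $\Delta$-Anosov by the Milnor--\v{S}varc lemma, and $\pi(\mu)=\frac12(d_1+d_2)$.

There is a $(1+\epsilon)$-Lipschitz map $F\colon\mathbb H^2\to\mathbb H^2$ with $F\circ\rho_1(\gamma)=\rho_2(\gamma)\circ F$. Hence $d_2\le d(Fo,\rho_2(\gamma)Fo)+2d(o,Fo)\le(1+\epsilon)d_1+2d(o,Fo)$ and $\pi(\mu)\le(1+\frac\epsilon2)d_1+d(o,Fo)$. Since $\sum e^{-sd_1}$ diverges for $s<1$, we get $\delta_{\Gamma,\pi}\ge(1+\epsilon/2)^{-1}$.

It remains to see that $\Gamma$ is Zariski dense. Let $\mathfrak h\subset\mathfrak{sl}_2(\mathbb R)\oplus\mathfrak{sl}_2(\mathbb R)$ be the Lie algebra of its Zariski closure. The images of $\rho_1$ and $\rho_2$ are Zariski dense in $\mathrm{SL}_2(\mathbb R)$, as in the proof of Lemma~\ref{lem:discrete}, so both projections of $\mathfrak h$ are onto. It follows that the intersection of $\mathfrak h$ with each summand is an ideal of that summand, hence zero or everything. If one intersection is the whole summand, then $\mathfrak h$ is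 the whole Lie algebra, because it also projects onto the other summand, and $\Gamma$ is Zariski dense in the connected group $G$. Otherwise both projections are isomorphisms and $\mathfrak h$ is the graph of an automorphism of $\mathfrak{sl}_2(\mathbb R)$, which has the form $\operatorname{Ad}(g)$ with $g\in\mathrm{PGL}_2(\mathbb R)$. As $\Gamma$ normalizes $\mathfrak h$, we get $\operatorname{Ad}(\rho_2(\gamma))\operatorname{Ad}(g)=\operatorname{Ad}(g)\operatorname{Ad}(\rho_1(\gamma))$ for all $\gamma$. Then $\rho_1$ and $\rho_2$ are conjugate in $\mathrm{PGL}_2(\mathbb R)$ and have the same translation lengths, contrary to our choice. Since $\epsilon>0$ is arbitrary and $\delta_{\Gamma,\pi}\le1$ by the first part, the supremum is $1$. \qed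

\subsection{Proof of Theorem~\ref{thm:C}}

In type $A_2$ all roots are conjugate under $W$, so they have the same multiplicity $m$, and $\pi=m(\alpha_1+\alpha_2)$. The reflection $s_i=s_{\alpha_i}$ sends $\alpha_i$ to $-\alpha_i$ and exchanges the other two positive roots, so $s_i\pi=\pi-m\alpha_i$. Since $\ell(w_0s_i)=2>1=\ell(s_i)$, we have $w_0s_i\not\le s_i$, and Theorem~\ref{thm:D} applies to $w=s_1$ and to $w=s_2$. The average of the two forms is
\[
\tfrac12\bigl[(\pi+s_1\pi)+(\pi+s_2\pi)\bigr]=\tfrac12\bigl[4\pi-m(\alpha_1+\alpha_2)\bigr]=\tfrac32\pi .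
\]
By \eqref{eq:CS}, $\sum_\gamma e^{-\frac32s\pi(\mu(\gamma))}<\infty$ for all $s>1$, so $\delta_{\Gamma,\pi}\le\frac32$. \qed

\begin{thebibliography}{9}

\bibitem{GW} Guichard and Wienhard, 2012.

\bibitem{Lab} Labourie, 2006.

\bibitem{tent} \emph{Tent property of the growth indicator functions and applications}, \texttt{https://par.nsf.gov/servlets/purl/10519683}.

\end{thebibliography}
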